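# Weakly closed operator algebras that are commutative modulo the radical: when are they triangularizable?

## 1. Two matrices whose radical points at an invariant line

Start with
$$a=\begin{pmatrix}1&1\\-1&-1\end{pmatrix},\qquad c=\begin{pmatrix}2&-1\\0&3\end{pmatrix}.$$
Multiplying by hand gives
$$a^2=0,\qquad ac=2a,\qquad ca=3a,\qquad c^2=5c-6I .$$
So $\mathcal G=\operatorname{span}\{I,a,c\}$ is an algebra. It is not commutative, because $ac-ca=-a$. The line $\mathbb Ca\subset\mathcal G$ is a two-sided ideal with square zero. In the quotient $\mathcal G/\mathbb Ca$ only the images of $I$ and $c$ survive, with $(c-2I)(c-3I)=0$. So the quotient is isomorphic to $\mathbb C\times\mathbb C$ and is commutative.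

Neither matrix was given in a form that shows a common invariant line for the two, but the ideal finds one. The range of $a$ is spanned by $(1,-1)^T$. Since $ca=3a$, the matrix $c$ maps the range of $a$ into itself, and $a$ kills it because $a^2=0$. In the basis $(1,-1)^T,(0,1)^T$ the matrices become
$$a\sim\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad c\sim\begin{pmatrix}3&-1\\0&2\end{pmatrix},$$
so the whole algebra is upper triangular.

At the other extreme stands $M_2(\mathbb C)$. It has no invariant line, it has no nonzero ideal of nilpotent matrices that could be divided out, and it is not commutative.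

This suggests a rule: if an algebra of operators becomes commutative after we divide by its radical, the "small" part that is good for nothing but nilpotency, then all its members can be made triangular at once. We will see below that the rule holds for matrices. The question of these notes, taken from "On Simultaneous Triangularization Of Collections Of Operators" (https://www.math.uh.edu/~hjm/v017n4/0581HADWIN.pdf), is what happens on an infinite-dimensional Hilbert space for algebras closed in the weak operator topology, first in general, and then for algebras that contain the unilateral shift.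

## 2. Maximal chains, the radical, and gaps

Throughout, $H$ is a complex Hilbert space, operators are bounded, "subspace" means closed subspace, and a linear subspace that need not be closed is called a manifold. WOT is the weak operator topology: $a_\alpha\to a$ when $\langle a_\alpha x,y\rangle\to\langle ax,y\rangle$ for all $x,y$. Weakly closed means WOT-closed. For an algebra $\mathcal G\subset B(H)$, $\operatorname{Lat}\mathcal G$ is the lattice of subspaces invariant under all of $\mathcal G$. The algebra is *transitive* if $\operatorname{Lat}\mathcal G$ contains only $0$ and the whole space. We write $[c,d]=cd-dc$. An operator is *quasinilpotent* if its spectrum is $\{0\}$, equivalently $\|g^k\|^{1/k}\to0$.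

**Definition (triangularizable).** A collection $\mathcal S\subset B(H)$ is triangularizable if there is a chain of subspaces of $H$, all invariant under $\mathcal S$, that is maximal among all chains of subspaces of $H$ (and not merely among chains of invariant ones).

For matrices such a chain is a full flag $0\subset M_1\subset M_2\subset\dots$ with one-dimensional steps. In infinite dimensions there may be no steps at all. On $L^2[0,1]$ let $Vf(x)=\int_0^xf$, and let $M_t$ be the functions that vanish a.e. on $[0,t]$. Each $M_t$ is $V$-invariant. Let $W$ be a subspace comparable with every $M_t$, and put $t=\sup\{s:W\subset M_s\}$. Then $W\subset M_t$. If $t=1$, then $W=0=M_1$. If $t<1$, then $M_s\subset W$ for all $s>t$, and since the union of these $M_s$ is dense in $M_t$ we get $W=M_t$. So $\{M_t\}$ is a maximal chain of subspaces, and $V$ is triangularizable.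

**Definition (radical).** Let $R$ be a ring, possibly without unit, and let $1$ be a formal unit. An element $g\in R$ is *quasi-regular* if there is $h\in R$ with $(1-g)(1+h)=(1+h)(1-g)=1$, that is, $h-g-gh=0=h-g-hg$. The Jacobson radical $\operatorname{Rad}R$ is the largest two-sided ideal all of whose elements are quasi-regular; it contains every such ideal. $R$ is semisimple if $\operatorname{Rad}R=0$.

Three examples will be used. A nilpotent $g$ is quasi-regular, with $h=g+g^2+\cdots$. In a norm-closed algebra of operators the same series works for every quasinilpotent $g$. A nonzero idempotent $e$ is never quasi-regular: multiply $(1-e)(1+h)=1$ on the left by $e$ to get $0=e$. In Section 1, therefore, $\operatorname{Rad}\mathcal G\supset\mathbb Ca$, and equality holds because $\mathbb C\times\mathbb C$ is semisimple (each of its nonzero ideals contains a nonzero idempotent).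

Also $\operatorname{Rad}B(M)=0$ for every Hilbert space $M$. Indeed, if $t\ne0$ lies in an ideal, choose a unit vector $x$ with $tx\neq0$, let $p$ be the projection onto $\mathbb Cx$, and let $by=\|tx\|^{-2}\langle y,tx\rangle x$. Then $btp$ lies in the ideal and equals $p$, a nonzero idempotent.

**Lemma 1 (handling the radical).** Let $\mathcal G$ be an algebra of operators.

1. $\lambda\operatorname{Rad}\mathcal G\subset\operatorname{Rad}\mathcal G$ for every $\lambda\in\mathbb C$.
2. Let $\mathcal G/\operatorname{Rad}\mathcal G$ be commutative and let $\rho$ be a homomorphism of $\mathcal G$ onto an operator algebra $\mathcal B\subset B(E)$. Then all commutators $[c,d]$ with $c,d\in\mathcal B$ lie in $\operatorname{Rad}\mathcal B$.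
3. If $\mathcal B\subset B(E)$ is an algebra, every element of $\operatorname{Rad}\mathcal B$ is quasinilpotent.
4. If $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, so is the quotient of $\mathcal G+\mathbb CI$ by its radical.

*Proof.* (1) First note that if $x^2$ is quasi-regular, so is $x$. If $1+h$ is the inverse of $1-x^2=(1-x)(1+x)=(1+x)(1-x)$, then $(1+x)(1+h)$ is a right inverse and $(1+h)(1+x)$ a left inverse of $1-x$, so they coincide, and they have the form $1+{}$(an element of $\mathcal G$). Now $\lambda\operatorname{Rad}\mathcal G$ is an ideal. For $r\in\operatorname{Rad}\mathcal G$ we have $(\lambda r)^2=(\lambda^2r)r\in\operatorname{Rad}\mathcal G$, so $(\lambda r)^2$ is quasi-regular, hence $\lambda r$ is. So $\lambda\operatorname{Rad}\mathcal G$ is an ideal of quasi-regular elements and lies in $\operatorname{Rad}\mathcal G$.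

(2) Since $\rho$ is onto, $\rho(\operatorname{Rad}\mathcal G)$ is an ideal of $\mathcal B$. Applying $\rho$ to the equations $h-g-gh=0=h-g-hg$ shows that its elements are quasi-regular. So $\rho(\operatorname{Rad}\mathcal G)\subset\operatorname{Rad}\mathcal B$. Each commutator in $\mathcal B$ is the image of a commutator in $\mathcal G$, which lies in $\operatorname{Rad}\mathcal G$.

(3) Let $r\in\operatorname{Rad}\mathcal B$ and $\lambda\in\mathbb C$. By (1), $\lambda r$ is quasi-regular in $\mathcal B$, so $I-\lambda r$ has an inverse $I+h$ in $B(E)$. As $\lambda$ is arbitrary, $\sigma(r)=\{0\}$ (for $E\ne0$).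

(4) By (1), $\operatorname{Rad}\mathcal G$ is stable under multiplication by scalars, so it is an ideal of $\mathcal G+\mathbb CI$. Its elements are quasi-regular in $\mathcal G$, hence in $\mathcal G+\mathbb CI$. So $\operatorname{Rad}\mathcal G\subset\operatorname{Rad}(\mathcal G+\mathbb CI)$. Finally $[\mathcal G+\mathbb CI,\mathcal G+\mathbb CI]=[\mathcal G,\mathcal G]\subset\operatorname{Rad}\mathcal G$. $\square$

By Zorn's lemma $\operatorname{Lat}\mathcal G$ contains maximal chains. They may be too coarse to be maximal chains of subspaces, and the next lemma locates the trouble.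

**Definition (gap).** Let $\mathcal C$ be a maximal chain in $\operatorname{Lat}\mathcal G$. For $0\ne M\in\mathcal C$ let $M_-$ be the closed span of all $L\in\mathcal C$ with $L\subsetneq M$, and call $E=M\ominus M_-$ the gap below $M$.

For a full flag in $\mathbb C^n$ every gap is a line. In the chain $\{M_t\}$ above every gap is $0$.

**Lemma 2 (gaps).** Let $\mathcal C$ be a maximal chain in $\operatorname{Lat}\mathcal G$.

1. $M_-\in\mathcal C$ for every $0\ne M\in\mathcal C$, and no element of $\operatorname{Lat}\mathcal G$ lies strictly between $M_-$ and $M$.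
2. If all gaps have dimension at most $1$, then $\mathcal C$ is a maximal chain of subspaces of $H$.
3. If $N\subsetneq M$ in $\operatorname{Lat}\mathcal G$ have no element of $\operatorname{Lat}\mathcal G$ strictly between them and $E=M\ominus N$, then $\rho(g)=P_Eg|_E$ is a homomorphism on $\mathcal G$ and $\rho(\mathcal G)$ is transitive on $E$.

*Proof.* Intersections and closed spans of subfamilies of $\mathcal C$ are invariant and comparable with every member of $\mathcal C$, so by maximality they belong to $\mathcal C$; so do $0$ and $H$. In particular $M_-\in\mathcal C$. Suppose $L\in\operatorname{Lat}\mathcal G$ and $M_-\subsetneq L\subsetneq M$. A member $L'$ of $\mathcal C$ either contains $M\supset L$, or is properly contained in $M$ and then $L'\subset M_-\subset L$. So $L$ is comparable with all of $\mathcal C$. Also $L\notin\mathcal C$, since members of $\mathcal C$ properly inside $M$ lie in $M_-$. This contradicts maximality and proves (1).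

For (2), let $W\notin\mathcal C$ be a subspace comparable with all members of $\mathcal C$. Let $M$ be the intersection of all $L\in\mathcal C$ that contain $W$. Then $M\in\mathcal C$ and $W\subsetneq M$. A member $L\subsetneq M$ does not contain $W$, so $L\subset W$. Hence $M_-\subset W$, and $W\ne M_-$ since $M_-\in\mathcal C$. Thus $M_-\subsetneq W\subsetneq M$ and the gap has dimension at least $2$.

For (3), let $k\in E$. Then $g'k=\rho(g')k+n$ with $n\in N$, and $gn\in N$, so $P_Egg'k=P_Eg\rho(g')k$, that is, $\rho(gg')=\rho(g)\rho(g')$. If $W\subset E$ is $\rho(\mathcal G)$-invariant and $w\in W$, then $gw\in\rho(g)w+N\subset W\oplus N$. So $N\oplus W\in\operatorname{Lat}\mathcal G$ and $W$ is $0$ or $E$. $\square$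

**The matrix case.** *If $\mathcal G\subset M_n(\mathbb C)$ is an algebra and $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, then $\mathcal G$ is triangularizable.* Take a maximal chain in $\operatorname{Lat}\mathcal G$ and suppose a gap $E$ has dimension $d\ge2$. By Lemma 2, $\rho(\mathcal G)$ is transitive on $E$, and Burnside's theorem gives $\rho(\mathcal G)=B(E)\cong M_d(\mathbb C)$. By Lemma 1(2) all commutators of $B(E)$ lie in $\operatorname{Rad}B(E)=0$, which is false for $d\ge2$. So all gaps have dimension at most $1$.

In infinite dimensions, for weakly closed algebras, the two answers differ.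

**Theorem 1.** On a separable Hilbert space there is a weakly closed algebra $\mathcal G$ consisting of quasinilpotent operators, with $\mathcal G=\operatorname{Rad}\mathcal G$ (so $\mathcal G/\operatorname{Rad}\mathcal G=0$), that is not triangularizable. The algebra $\mathcal G_1=\mathbb CI+\mathcal G$ is weakly closed and unital, $\operatorname{Rad}\mathcal G_1=\mathcal G$, $\mathcal G_1/\operatorname{Rad}\mathcal G_1\cong\mathbb C$, and it is not triangularizable.

**Theorem 2.** Let $H$ be separable and infinite-dimensional with orthonormal basis $(e_n)_{n\ge1}$, and let $Se_n=e_{n+1}$ be the unilateral shift. If $\mathcal G\subset B(H)$ is weakly closed, contains $S$, and $\mathcal G/\operatorname{Rad}\mathcal G$ is commutative, then $\mathcal G$ is triangularizable. In fact every maximal chain in $\operatorname{Lat}\mathcal G$ is a maximal chain of subspaces of $H$.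

## 3. A transitive algebra of nilpotent operators

The natural first attempt is to run the matrix argument again. At a gap $E$ of dimension at least $2$ we again have a transitive algebra $\rho(\mathcal G)$ on $E$, all of whose commutators lie in its radical. The appeal to Burnside's theorem is where the argument stops: in infinite dimensions a transitive algebra need not be all of $B(E)$, and $\rho(\mathcal G)$ need not even be weakly closed when $\mathcal G$ is. To see how bad this can be, we build a transitive algebra that equals its own radical. It lives on an infinite tensor product of matrix spaces.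

**The space $K$.** Let $m_n=n+1$ for $n\ge1$. On $\mathbb C^m$ with basis $f_1,\dots,f_m$ let $J_mf_i=f_{i+1}$ for $i<m$ and $J_mf_m=0$, and put $\xi_m=m^{-1/2}\sum_if_i$. Then $\|J_m\|=1$ (for $m\ge2$), $J_m^m=0$ and $\|\xi_m\|=1$. Moreover $J_m\xi_m-\xi_m=-m^{-1/2}f_1$, so
$$\|J_m\xi_m-\xi_m\|=m^{-1/2}. \tag{1}$$
So $J_m$ is nilpotent, yet it almost fixes $\xi_m$ when $m$ is large.

Let $K_n=\mathbb C^{m_1}\otimes\dots\otimes\mathbb C^{m_n}$, embedded isometrically in $K_{n+1}$ by $x\mapsto x\otimes\xi_{m_{n+1}}$, and let $K$ be the completion of $\bigcup_nK_n$. An operator $a\in B(K_n)$ acts on $K_p$, $p\ge n$, as $a\otimes1$. This respects the embeddings and the norm, so $a$ acts on $K$. Let $A_n\subset B(K)$ be the resulting copy of $B(K_n)$. Then $A_1\subset A_2\subset\cdots$, and each $A_n$ is unital and selfadjoint. Let $J^{(n)}\in A_n$ be $J_{m_n}$ acting on the $n$-th factor.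

**Lemma 3.** Only scalars commute with $\bigcup_nA_n$. Consequently $\bigcup_nA_n$ has no invariant subspaces except $0$ and $K$.

*Proof.* Let $\Omega\in K$ be the vector represented by $\xi_{m_1}\in K_1$, hence by $\xi_{m_1}\otimes\dots\otimes\xi_{m_n}\in K_n$. Since $A_n\Omega=K_n$, the union of the $A_n\Omega$ is dense. Let $p_n\in A_n$ be the copy of the projection of $K_n$ onto the line of $\xi_{m_1}\otimes\dots\otimes\xi_{m_n}$. Then $p_n\Omega=\Omega$ and $p_nap_n=\langle a\Omega,\Omega\rangle p_n$ for $a\in A_n$. Let $c$ commute with all $A_n$. For $a\in A_n$,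
$$\langle ca\Omega,\Omega\rangle=\langle p_ncap_n\Omega,\Omega\rangle=\langle c\,p_nap_n\Omega,\Omega\rangle=\langle a\Omega,\Omega\rangle\langle c\Omega,\Omega\rangle .$$
Apply this to $b^*a$ with $a,b\in\bigcup A_n$:
$$\langle ca\Omega,b\Omega\rangle=\langle cb^*a\Omega,\Omega\rangle=\langle c\Omega,\Omega\rangle\langle a\Omega,b\Omega\rangle .$$
By density $c=\langle c\Omega,\Omega\rangle I$. If $W$ is invariant under the selfadjoint family $\bigcup A_n$, its projection commutes with the family, so the projection is $0$ or $I$. $\square$

For $n\ge1$ put $G_n=A_nJ^{(n+1)}\subset A_{n+1}$, a finite-dimensional space. On $K_{n+1}=K_n\otimes\mathbb C^{m_{n+1}}$ its elements have the form $a\otimes J_{m_{n+1}}$.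

**Lemma 4 (long products vanish).** Any product of $M_n=m_2m_3\cdots m_{n+1}$ elements of $G_1\cup\dots\cup G_n$ is $0$.

*Proof.* By induction on $n$. For $n=1$ the product has the form $aJ_{m_2}^{m_2}$ on the second factor, which is $0$. Let $n\ge2$, $m=m_{n+1}$, $M=M_{n-1}$, and take a product of $mM=M_n$ letters. Letters from $G_n$ have the form $a\otimes J_m$; letters from $G_1,\dots,G_{n-1}$ lie in $A_n$ and have the form $a\otimes1$. If at least $m$ letters come from $G_n$, the last tensor factor contains a power $J_m^k$ with $k\ge m$, and the product is $0$. Otherwise at most $m-1$ letters from $G_n$ separate at most $m$ blocks of letters from $G_1\cup\dots\cup G_{n-1}$. If every block had length at most $M-1$, the total length would be at most $(m-1)+m(M-1)=mM-1$, too small. So some block has length at least $M$, and it vanishes by induction. $\square$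

For instance $M_2=m_2m_3=3\cdot4=12$. With at most three letters from $G_2$ there are at most four blocks from $G_1$, and blocks of length at most $2$ give only $3+8=11$ letters.

**Lemma 5.** $J^{(p)}\to1$ strongly as $p\to\infty$, and the only subspaces of $K$ invariant under all $G_n$ are $0$ and $K$.

*Proof.* For $x\in K_q$ and $p\ge q$, the vector $x$ is represented in $K_{p+1}$ by a tensor with last factor $\xi_{m_{p+1}}$, so (1) gives $\|J^{(p+1)}x-x\|=m_{p+1}^{-1/2}\|x\|\to0$. As $\|J^{(p+1)}\|=1$ and $\bigcup K_q$ is dense, $J^{(p)}\to1$ strongly. Let $W$ be invariant under all $G_n$, $w\in W$, $a\in A_n$. For $p\ge n$ the operator $aJ^{(p+1)}$ lies in $A_pJ^{(p+1)}=G_p$, so $aw=\lim_paJ^{(p+1)}w\in W$. By Lemma 3, $W$ is $0$ or $K$. $\square$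

Let $\mathcal N$ be the algebra generated by all $G_n$. An element $r\in\mathcal N$ is a sum of products of elements of some $G_1\cup\dots\cup G_n$, so $r^{M_n}$ is a sum of products of at least $M_n$ such elements, and $r^{M_n}=0$. So $\mathcal N$ consists of nilpotents, $\operatorname{Rad}\mathcal N=\mathcal N$, and $\mathcal N$ is transitive on $K$. It would answer question (a) at once, except that it is not weakly closed.

The obvious repair is to take its weak closure, and that ruins everything. The closure contains $\lim_paJ^{(p+1)}=a$ for every $a\in\bigcup A_n$. By von Neumann's double commutant theorem and Lemma 3 it is therefore $B(K)$, whose radical is $0$ and which is far from commutative. The same limits that make $\mathcal N$ transitive destroy its radical.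

## 4. A weakly closed algebra with a non-closed corner

The way out is not to close up on $K$ at all. We keep a transitive algebra of quasinilpotents on $K$, not closed, and realize it as the upper-left corner of a weakly closed algebra on a larger space $K\oplus F$. A point of $\mathcal G$ will be a noncommutative power series $\sum c_wT_w$ in operators $T_i$ on $K$, and the coefficients $c_w$ will be remembered by an operator $u$ on a separate space $F$, from which they can be read off weakly continuously. A net converging weakly on $K\oplus F$ then has convergent coefficients, so the limits $aJ^{(p+1)}\to a$ of Section 3 are no longer available. The corner is not closed, but the algebra is.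

Two demands compete. On $F$ the operators must be quasinilpotent, which calls for weights $\omega_n$ decreasing faster than exponentially in the word length. On $K$ the series $\sum c_wT_w$ must converge although we control only $|c_w|\omega_{|w|}$, so $\|T_w\|$ must be small compared with $\omega_{|w|}$. Lemma 4 makes the second demand possible: words in finitely many letters have bounded length, so each letter need only be scaled down enough for finitely many lengths.

**Step 1: choose the letters $T_i$.** The purpose is to rescale a spanning set of the $G_n$ so that $\sum_w\|T_w\|/\omega_{|w|}$ is finite, where $\omega_n=2^{-n^2}$.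

Let $x_1,x_2,\dots$ enumerate the union of bases of the $G_n$, normalized so that $\|x_i\|=1$. Each set $\{x_1,\dots,x_k\}$ lies in some $G_1\cup\dots\cup G_n$, so by Lemma 4 there is $N_k\ge1$ such that every product of at least $N_k$ factors from $\{x_1,\dots,x_k\}$ is $0$. Put
$$T_i=\delta_ix_i,\qquad\delta_i=4^{-i}2^{-N_i^2}.$$
For a nonempty word $w=i_1\cdots i_N$ over $\{1,2,\dots\}$ let $|w|=N$ and $T_w=T_{i_1}\cdots T_{i_N}$. If $T_w\ne0$ and $k=\max_ji_j$, then $N<N_k$. Using the factor $2^{-N_k^2}$ from one occurrence of the letter $k$,
$$\|T_w\|\le2^{-N_k^2}\prod_j4^{-i_j}\le\omega_N\prod_j4^{-i_j}.$$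
Since $\sum_i4^{-i}=\frac13$, summing over words of each length gives
$$\sum_{w\ne\emptyset}\frac{\|T_w\|}{\omega_{|w|}}\le\sum_{N\ge1}\Big(\sum_i4^{-i}\Big)^N=\sum_{N\ge1}3^{-N}=\frac12. \tag{2}$$

**Step 2: the coefficient algebra $\mathcal U$.** The purpose is to store coefficient families $(c_w)$ in a weakly closed algebra of operators.

Let $F=\ell^2(\text{all words, including }\emptyset)$ with basis $(e_w)$, let $F_n=\overline{\operatorname{span}}\{e_w:|w|=n\}$ and $F_{\ge p}=\bigoplus_{n\ge p}F_n$. Let $\mathcal U$ be the set of $u\in B(F)$ for which there are scalars $(c_w)_{w\ne\emptyset}$ with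
$$\langle ue_v,e_x\rangle=c_w\frac{\omega_{|x|}}{\omega_{|v|}}\ \text{ if }x=wv,\ w\neq\emptyset;\qquad\langle ue_v,e_x\rangle=0\ \text{ otherwise.} \tag{3}$$
Given $v$ and $x$ there is at most one $w$ with $x=wv$. Taking $v=\emptyset$ and noting $\omega_0=1$, we see that $u$ determines its coefficients:
$$c_w\,\omega_{|w|}=\langle ue_\emptyset,e_w\rangle . \tag{4}$$
With one letter only, words are integers, $Le_n=2^{-(2n+1)}e_{n+1}$ is a weighted shift in $\mathcal U$, and $L^ne_0=\omega_ne_n$. Since $\|L^N\|=\sup_m\omega_{N+m}/\omega_m=2^{-N^2}$, it is quasinilpotent. The general $\mathcal U$ behaves in the same way.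

**Lemma 6.** $\mathcal U$ is a WOT-closed algebra. If $u,u'$ have coefficients $c,c'$, then $uu'$ has coefficients $c''_w=\sum_{w=w_1w_2}c_{w_1}c'_{w_2}$, a finite sum over splittings with $w_1,w_2\ne\emptyset$. It contains the operators $L_i$ with $L_ie_v=\frac{\omega_{|v|+1}}{\omega_{|v|}}e_{iv}$, whose coefficients are $c_i=1$ and $0$ otherwise. For $u_1,\dots,u_N\in\mathcal U$,
$$\|u_1\cdots u_N\|\le\big(\tfrac43\big)^{N-1}4^{-N(N-1)/2}\|u_1\|\cdots\|u_N\|. \tag{5}$$
In particular every $u\in\mathcal U$ is quasinilpotent.

*Proof.* By (4), condition (3) says that certain matrix entries of $u$ vanish and that $\langle ue_v,e_{wv}\rangle=\frac{\omega_{|wv|}}{\omega_{|v|}\omega_{|w|}}\langle ue_\emptyset,e_w\rangle$. These are linear conditions, each involving finitely many matrix entries, so $\mathcal U$ is a WOT-closed linear space.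

For products, $\langle uu'e_v,e_x\rangle=\sum_y\langle u'e_v,e_y\rangle\langle ue_y,e_x\rangle$. A nonzero term needs $y=w_2v$ and $x=w_1y=w_1w_2v$ with $w_1,w_2\ne\emptyset$; it equals $c_{w_1}c'_{w_2}\frac{\omega_{|x|}}{\omega_{|y|}}\frac{\omega_{|y|}}{\omega_{|v|}}$. So $uu'$ satisfies (3) with $c''$. The operator $L_i$ is bounded because $\omega_{m+1}/\omega_m=2^{-(2m+1)}\le\frac12$ and $e_v\mapsto e_{iv}$ is isometric, and (3) is clear.

For the estimate, let $n\ge1$ and consider the component of $u|_{F_m}$ with values in $F_{m+n}$. It sends
$$\sum_{|v|=m}b_ve_v\ \longmapsto\ \frac{\omega_{n+m}}{\omega_m}\sum_{|w|=n,\,|v|=m}c_wb_ve_{wv}.$$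
The words $wv$ are distinct for distinct pairs, so its norm is
$$\frac{\omega_{n+m}}{\omega_n\omega_m}\Big(\sum_{|w|=n}|c_w\omega_n|^2\Big)^{1/2}\le4^{-nm}\|ue_\emptyset\|\le4^{-nm}\|u\|,$$
because $\omega_{n+m}/(\omega_n\omega_m)=2^{-2nm}$ and by (4). For fixed $n$ these components map the orthogonal spaces $F_m$ into the orthogonal spaces $F_{m+n}$, so on $F_{\ge p}$ the degree-$n$ part of $u$ has norm at most $4^{-np}\|u\|$. Summing over $n$, for $p\ge1$,
$$\|u|_{F_{\ge p}}\|\le\|u\|\sum_{n\ge1}4^{-np}=\|u\|\frac{4^{-p}}{1-4^{-p}}\le\tfrac434^{-p}\|u\|,\qquad uF_{\ge p}\subset F_{\ge p+1}.$$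
The inclusion also holds for $p=0$. In $u_1\cdots u_N$ the factor $u_N$ contributes $\|u_N\|$ and lands in $F_{\ge1}$. Then $u_{N-1}$ acts on $F_{\ge1}$, and so on up to $u_1$ on $F_{\ge N-1}$. Multiplying the bounds for $p=1,\dots,N-1$ gives (5). Taking all $u_j=u$ and $N$-th roots shows that $u$ is quasinilpotent. $\square$

**Step 3: evaluate coefficients on $K$.** The purpose is to map $\mathcal U$ onto a transitive algebra on $K$ by a weakly continuous homomorphism.

**Lemma 7.** For $u\in\mathcal U$ the series $\pi(u)=\sum_{w\ne\emptyset}c_wT_w$ converges absolutely, and $\|\pi(u)\|\le\frac12\|u\|$. The map $\pi:\mathcal U\to B(K)$ is a homomorphism, it is WOT–WOT continuous, and $\pi(\mathcal U)$ is transitive on $K$.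

*Proof.* By (4), $|c_w|\omega_{|w|}\le\|u\|$, so $\sum|c_w|\|T_w\|\le\|u\|\sum\|T_w\|/\omega_{|w|}\le\frac12\|u\|$ by (2). Absolute convergence lets us multiply the series:
$$\pi(u)\pi(u')=\sum_{w_1,w_2}c_{w_1}c'_{w_2}T_{w_1w_2}=\sum_wc''_wT_w=\pi(uu').$$
Since $\pi(L_i)=T_i=\delta_ix_i$ and the $x_i$ span all the $G_n$, a $\pi(\mathcal U)$-invariant subspace is invariant under all $G_n$, and Lemma 5 applies. For $x,y\in K$,
$$\langle\pi(u)x,y\rangle=\sum_{w\ne\emptyset}\langle ue_\emptyset,e_w\rangle\,\omega_{|w|}^{-1}\langle T_wx,y\rangle=\langle ue_\emptyset,\eta_{x,y}\rangle,\qquad\eta_{x,y}=\sum_{w\ne\emptyset}\omega_{|w|}^{-1}\overline{\langle T_wx,y\rangle}\,e_w .$$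
The coefficients of $\eta_{x,y}$ are absolutely summable by (2), hence square summable, so $\eta_{x,y}\in F$. Thus each functional $u\mapsto\langle\pi(u)x,y\rangle$ is WOT continuous. $\square$

**Step 4: glue $\pi(u)$ and $u$.** The purpose is to put $\pi(u)$ and $u$ on one space, with the off-diagonal corner filled up so that $K$ sits at the bottom of the lattice.

On $K\oplus F$ let
$$\mathcal G=\left\{\begin{pmatrix}\pi(u)&X\\0&u\end{pmatrix}:u\in\mathcal U,\ X\in B(F,K)\right\}.$$
It is linear, and the product of the elements given by $(u,X)$ and $(u',X')$ is the element given by $(uu',\ \pi(u)X'+Xu')$. So $\mathcal G$ is an algebra. The space $K\oplus F$ is separable.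

**Step 5: $\mathcal G$ is weakly closed.** This is where the continuity of $\pi$ is used. If a net in $\mathcal G$ converges WOT, so do its four entries. The lower-left entry of the limit is $0$, $u_\alpha\to u$ with $u\in\mathcal U$ by Lemma 6, the upper-right entry is some $X\in B(F,K)$, and $\pi(u_\alpha)\to\pi(u)$ by Lemma 7. So the limit lies in $\mathcal G$.

**Step 6: $\mathcal G$ equals its radical.** We show that every element is quasi-regular. Let $g\in\mathcal G$ be given by $(u,X)$. Since $\|\pi(u)^k\|=\|\pi(u^k)\|\le\frac12\|u^k\|$, $\pi(u)$ is quasinilpotent along with $u$. For $\lambda\ne0$ the block triangular operator $g-\lambda$ has invertible diagonal blocks, hence is invertible. So $g$ is quasinilpotent. The series $h=\sum_{k\ge1}g^k$ converges in norm to an element of the norm-closed algebra $\mathcal G$, and $(1-g)(1+h)=(1+h)(1-g)=1$. Thus $\mathcal G$ is itself an ideal of quasi-regular elements, and $\operatorname{Rad}\mathcal G=\mathcal G$.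

**Step 7: $\mathcal G$ is not triangularizable.** We show that there is a gap of infinite dimension at the bottom of the lattice. Let $0\ne M\in\operatorname{Lat}\mathcal G$. If $M$ contains $k\oplus f$ with $f\ne0$, take $u=0$ and $X$ of rank one: then $Xf\oplus0\in M$, with $Xf\in K$ arbitrary, so $M\supset K$. Otherwise $M\subset K$ is $\pi(\mathcal U)$-invariant, and $M=K$ by Lemma 7. So every nonzero $M\in\operatorname{Lat}\mathcal G$ contains $K$. Suppose $\mathcal C\subset\operatorname{Lat}\mathcal G$ were a maximal chain of subspaces, and let $\ell\subset K$ be a line. Since $\dim K>1$, $\ell$ is nonzero and does not contain $K$, so $\ell\notin\operatorname{Lat}\mathcal G$. But $\ell$ is comparable with $0$ and with every subspace containing $K$. So $\mathcal C\cup\{\ell\}$ is a strictly larger chain, a contradiction.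

**Step 8: the unital version.** The purpose is to rule out that the missing unit is to blame. The algebra $\mathcal G_1=\mathbb CI+\mathcal G$ has the same invariant subspaces as $\mathcal G$, so it is not triangularizable. It is WOT-closed, being the sum of a closed and a finite-dimensional subspace of a Hausdorff topological vector space. Since $\mathcal G$ consists of quasinilpotents, $I\notin\mathcal G$ and $\mathcal G_1/\mathcal G\cong\mathbb C$. The ideal $\mathcal G$ consists of quasi-regular elements, so $\mathcal G\subset\operatorname{Rad}\mathcal G_1$. Conversely $\operatorname{Rad}\mathcal G_1$ maps into $\operatorname{Rad}\mathbb C=0$, so $\operatorname{Rad}\mathcal G_1=\mathcal G$. This proves Theorem 1. $\blacksquare$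

## 5. Invariant subspaces of the shift and the two kinds of gap

For Theorem 2 we identify $H$ with the Hardy space $H^2$ on the unit disc $\mathbb D$ by $e_n\mapsto z^{n-1}$. Then $S=M_z$ is multiplication by $z$. Let $\mathbb T$ be the unit circle with normalized Lebesgue measure $dm$. We recall what is needed.

A function $\varphi\in H^\infty$ is inner if $|\varphi|=1$ a.e. on $\mathbb T$. Beurling's theorem says that the nonzero $S$-invariant subspaces are exactly $\varphi H^2$ with $\varphi$ inner. The simplest inner functions are $z$ and the Blaschke factors $b_a=(z-a)/(1-\bar az)$, $a\in\mathbb D$. An inner function without zeros in $\mathbb D$ is a unimodular constant times a singular inner function $\exp\big(-\int\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\big)$, where $\mu\geq 0$ is a measure on $\mathbb T$ singular to $m$. If $\psi H^2\subset\varphi H^2$, then $\theta=\psi\bar\varphi$ lies in $H^2$ and is unimodular, so it is inner and $\psi=\varphi\theta$; it is constant only if the two subspaces coincide.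

**Definition (model space).** For $\theta$ inner, $K_\theta=H^2\ominus\theta H^2$. For $f\in H^\infty$, $f(S_\theta)=P_{K_\theta}M_f|_{K_\theta}$, and $S_\theta=z(S_\theta)$.

For $\theta=z^n$, $K_\theta=\operatorname{span}\{1,z,\dots,z^{n-1}\}$ and $S_\theta$ is the nilpotent shift $J_n$ of Section 3. For $\theta=b_a$, $\theta H^2$ consists of the functions vanishing at $a$, and $K_\theta$ is the line spanned by $1/(1-\bar az)$.

The simplest case of Theorem 2 can be done by hand. Let $\mathcal G=\{M_f:f\in H^\infty\}$, which is the commutant of $S$, hence weakly closed, and commutative. Here $\operatorname{Lat}\mathcal G=\{0\}\cup\{\varphi H^2\}$. Let $M=\varphi H^2$ lie in a maximal chain and let $N=M_-\ne M$. Then $N\ne0$, because $z\varphi H^2$ lies strictly between $0$ and $M$. So $N=\varphi\theta H^2$ with $\theta$ nonconstant inner. If $\theta=\theta_1\theta_2$ with both factors nonconstant inner, then $\varphi\theta_1H^2$ would lie strictly between. A zero $a$ of $\theta$ gives a factor $b_a$; if there are no zeros, halving $\mu$ gives a proper factorization. So $\theta$ is a constant times a Blaschke factor, and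 the gap $\varphi K_\theta$ has dimension $1$.

For a larger $\mathcal G$ the lattice is smaller, $\varphi\theta_1H^2$ need no longer be invariant, and large gaps could appear, even above $N=0$. These two kinds of gap, $N=0$ and $N\ne0$, need different treatment.

**Reduction.** We want $\mathcal G$ to contain all $M_f$. Let $\mathcal G$ be as in Theorem 2. The algebra $\mathcal G+\mathbb CI$ is WOT-closed, has the same lattice, and is commutative modulo its radical by Lemma 1(4). So we may assume $I\in\mathcal G$. Then $\mathcal G$ contains all polynomials in $S$. For $f\in H^\infty$ the Fejér means $p_n$ are polynomials with $\|p_n\|_\infty\le\|f\|_\infty$ and $p_n\to f$ weak* in $L^\infty$. For $h,k\in H^2$ we have $h\bar k\in L^1$, so $\langle M_{p_n}h,k\rangle=\int p_nh\bar k\,dm\to\langle M_fh,k\rangle$. Hence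
$$M_f\in\mathcal G\quad\text{for all }f\in H^\infty. \tag{6}$$

## 6. Gaps above zero: density, then closedness

Suppose $M_-=0$, so that $\mathcal G|_M$ is transitive on $M=\varphi H^2$. The multiplication $M_\varphi$ is unitary from $H^2$ onto $M$ and carries $S$ to $S|_M$. So we have a transitive algebra containing a shift, and the following lemma of Arveson (Duke Math. J. 34 (1967)) shows that it is dense.

**Lemma 8.** A transitive unital algebra $A\subset B(H^2)$ containing $S$ is strongly dense in $B(H^2)$.

*Proof.* Write $H=H^2$. Let $P(n)$ be the statement: for all linearly independent $x_1,\dots,x_n\in H$ the set $\{(ax_1,\dots,ax_n):a\in A\}$ is dense in $H^n$. If all $P(n)$ hold, then any $T\in B(H)$ can be approximated by elements of $A$ on any finite set of vectors (pass to a basis of their span), which is strong density. $P(1)$ holds because the closure of $Ax_1$ is invariant and contains $x_1\ne0$. Let $n\ge2$, assume $P(1),\dots,P(n-1)$, and suppose $P(n)$ fails for $x=(x_1,\dots,x_n)$. Write $a^{(n)}$ for the operator $(y_1,\dots,y_n)\mapsto(ay_1,\dots,ay_n)$ and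
$$M=\overline{\{a^{(n)}x:a\in A\}}\ne H^n .$$
$M$ is invariant under all $a^{(n)}$ and contains $x$.

**Step 1: an element of $M$ is determined by its first coordinate.** This will show that $M$ is a graph-like space. Suppose $y=(0,y_2,\dots,y_n)\in M$ and $y\ne0$. Let $z_1,\dots,z_r$ be a basis of $\operatorname{span}\{y_j\}$, so $1\le r\le n-1$, and write $y_j=\sum_lc_{jl}z_l$. Let $h\in H$. By $P(r)$ there are $a_p\in A$ with $a_pz_1\to h$ and $a_pz_l\to0$ for $l\ge2$. Applying $a_p^{(n)}$ to $y$ and passing to the limit, $(0,c_{21}h,\dots,c_{n1}h)\in M$. The vector $c=(0,c_{21},\dots,c_{n1})$ is nonzero, since otherwise all $y_j$ would lie in $\operatorname{span}(z_2,\dots,z_r)$. Choose an invertible scalar matrix $Q$ with $Qc=(0,\dots,0,1)$. It acts on $H^n$ and commutes with all $a^{(n)}$. So $QM$ is the closure of $\{a^{(n)}Qx\}$, where $Qx$ is again a linearly independent tuple, and $QM\supset0\oplus\dots\oplus0\oplus H$. Hence $QM=M'\oplus H$, where $M'=\{v\in H^{n-1}:(v,0)\in QM\}$ is closed. $M'$ contains all $(a(Qx)_1,\dots,a(Qx)_{n-1})$, so $M'=H^{n-1}$ by $P(n-1)$. Then $QM=H^n$ and $M=H^n$, a contradiction.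 So $y\in M$ and $y_1=0$ imply $y=0$.

**Step 2: $M$ has a single generating column.** We now use that $M$ is invariant under $S^{(n)}$. By the Beurling–Lax theorem, $M=\Theta H^2(\mathbb C^k)$ for some $1\le k\le n$, where $\Theta$ is an $n\times k$ matrix of $H^\infty$ functions that is isometric a.e. on $\mathbb T$; so multiplication by $\Theta$ is isometric. Suppose $k\ge2$, let $e_1,e_2$ be the first two basis vectors of $\mathbb C^k$, and let $\alpha,\beta\in H^\infty$ be the first coordinates of $\Theta e_1,\Theta e_2$. Then $\Theta(\beta e_1-\alpha e_2)\in M$ has first coordinate $\beta\alpha-\alpha\beta=0$, so it is $0$ by Step 1. Since $\Theta$ is injective, $\alpha=\beta=0$. Then $\Theta e_1\in M$ has first coordinate $0$, so $\Theta e_1=0$, which is impossible. Hence $k=1$ and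
$$M=\{(\varphi_1h,\dots,\varphi_nh):h\in H^2\},\qquad\varphi_i\in H^\infty .$$

**Step 3: contradiction.** We compare values at $0$ to get a proper invariant manifold. The first coordinates of elements of $M$ include $Ax_1$, which is dense by $P(1)$. So $\varphi_1H^2$ is dense, and therefore $\varphi_1(0)\ne0$. For $j\ge2$ put $\lambda_j=\varphi_j(0)/\varphi_1(0)$. The manifold $\{y_j-\lambda_jy_1:y\in M\}=(\varphi_j-\lambda_j\varphi_1)H^2$ is $A$-invariant, and its closure lies in the proper subspace $\{h:h(0)=0\}$. By transitivity it is $0$. Since $x\in M$, $x_j=\lambda_jx_1$, contradicting linear independence. $\square$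

Density alone does not finish the matter. The algebra $\mathcal N$ of Section 3 is dense in $B(K)$ and still equals its radical. What we need is that $\mathcal G|_M$ is closed, and restrictions of weakly closed algebras need not be. Here the shift helps a second time. By (6), $\mathcal G$ contains $M_\varphi$, which maps all of $H$ into $M$. So knowledge of $g$ on $M$ alone determines the operator $gM_\varphi$ on all of $H$, and the closedness of $\mathcal G$ can be used.

**Lemma 9.** Let $\mathcal G\subset B(H^2)$ be a weakly closed algebra that satisfies (6), let $M=\varphi H^2\in\operatorname{Lat}\mathcal G$ with $\varphi$ inner, and suppose $\mathcal G|_M$ is WOT-dense in $B(M)$. Then $\mathcal G|_M=B(M)$.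

*Proof.* Let $V=M_\varphi\in\mathcal G$, and let $V_0:H\to M$ be the same map with values in $M$. For $g\in\mathcal G$, $gV=(g|_M)V_0\in\mathcal G$. Let $T\in B(M)$ and let $g_\alpha\in\mathcal G$ with $g_\alpha|_M\to T$ WOT. For $h,k\in H$,
$$\langle g_\alpha Vh,k\rangle=\langle(g_\alpha|_M)V_0h,P_Mk\rangle\to\langle TV_0h,P_Mk\rangle=\langle TV_0h,k\rangle .$$
Since $\mathcal G$ is weakly closed, $TV_0$, regarded as an operator $H\to M\subset H$, belongs to $\mathcal G$. Restrict it to $M$: with $W=V_0|_M$, an isometry of $M$ into $M$, we get $TW\in\mathcal G|_M$ for every $T\in B(M)$. For $X\in B(M)$ take $T=XW^*$. Then $TW=XW^*W=X$, so $X\in\mathcal G|_M$. $\square$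

## 7. Gaps between two nonzero subspaces: compact operators

If $N=\varphi\theta H^2\ne0$, the gap is $\varphi K_\theta$. The compression of $S$ to it is a copy of $S_\theta$, not a shift, so Lemma 8 is not available. Instead we show that the compression of $\mathcal G$ contains a nonzero compact operator, and that this is incompatible with transitivity and commutativity modulo the radical.

**Lemma 10.** Let $\theta$ be a nonconstant inner function. There is $f\in H^\infty$ such that $f(S_\theta)$ is compact and nonzero.

*Proof.* **Step 1: reduce to a continuity question.** We translate "nonzero" and "compact" into conditions on $f$.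

Suppose $f(S_\theta)=0$. Then $fK_\theta\subset\theta H^2$, and also $f\theta H^2\subset\theta H^2$, so $fH^2\subset\theta H^2$ and $f=f\cdot1\in\theta H^2$. The quotient $f/\theta\in H^2$ is bounded on $\mathbb T$, so $f\in\theta H^\infty$. Hence $f(S_\theta)\ne0$ whenever $f\notin\theta H^\infty$.

Let $P_-=1-P_{H^2}$ on $L^2(\mathbb T)$. For $h\in H^2$,
$$P_{K_\theta}h=\theta P_-(\bar\theta h). \tag{7}$$
Indeed $h-\theta P_-(\bar\theta h)=\theta P_{H^2}(\bar\theta h)\in\theta H^2$; so $\theta P_-(\bar\theta h)\in H^2$, and it is orthogonal to $\theta H^2$ because $\langle\theta P_-(\bar\theta h),\theta g\rangle=\langle P_-(\bar\theta h),g\rangle=0$ for $g\in H^2$. So $f(S_\theta)k=\theta P_-(\bar\theta fk)$ for $k\in K_\theta$. Suppose $\bar\theta f$ agrees a.e. with a continuous function $q$ on $\mathbb T$. If $q$ is a trigonometric polynomial of degree $d$, then $P_-M_q|_{H^2}$ has finite rank, since its range lies in $\operatorname{span}\{z^{-1},\dots,z^{-d}\}$. For general continuous $q$, approximating $q$ uniformly by trigonometric polynomials shows that $P_-M_q|_{H^2}$ is a norm limit of finite-rank operators. So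 $f(S_\theta)$ is compact.

It remains to find $f\in H^\infty\setminus\theta H^\infty$ such that $\bar\theta f$ is a.e. equal to a continuous function on $\mathbb T$.

**Step 2: $\theta$ has a zero.** Here the Blaschke factor does it. If $\theta(a)=0$, let $f=\theta/b_a\in H^\infty$. On $\mathbb T$, $\bar\theta f=1/b_a=\bar b_a$ is continuous. If $f=\theta g$ with $g\in H^\infty$, then $g=1/b_a$, which is unbounded in $\mathbb D$. So $f\notin\theta H^\infty$.

**Step 3: $\theta$ has no zero.** We peel off the part of the singular measure on a small set and damp it with a function vanishing there. Up to a constant, $\theta$ is the singular inner function of a nonzero singular measure $\mu$. As $\mu$ is carried by a Lebesgue null set, inner regularity gives a compact $E\subset\mathbb T$ with $|E|=0$ and $\mu(E)>0$. Write $\theta=\theta_1\theta_2$ with $\theta_1$ the singular inner function of $\mu|_E$ and $\theta_2$ the remaining factor, which is inner or constant. The exponent $-\int_E\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)$ is analytic in $z$ off $E$, and $\operatorname{Re}\frac{\zeta+z}{\zeta-z}=\frac{1-|z|^2}{|\zeta-z|^2}$ vanishes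 for $z\in\mathbb T\setminus E$. So $\theta_1$ is analytic across $\mathbb T\setminus E$ and unimodular there. Also $|\theta_1(0)|=e^{-\mu(E)}<1$.

By Fatou's theorem (see Hoffman, *Banach Spaces of Analytic Functions*) there is $h$ in the disc algebra with $h=1$ on $E$ and $|h|<1$ on $\overline{\mathbb D}\setminus E$. Let $g=1-h$ and $f=g\theta_2$. (When $\theta=\exp\frac{z+1}{z-1}$, where $\mu$ is the unit mass at $1$, one can take $E=\{1\}$, $h=(1+z)/2$ and $f=g=(1-z)/2$.)

A.e. on $\mathbb T$ we have $\bar\theta f=\bar\theta_1g$. This is continuous on $\mathbb T\setminus E$, and $|\bar\theta_1g|=|g|$ tends to $0$ at points of $E$. So it becomes continuous on $\mathbb T$ when given the value $0$ on the null set $E$.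

Suppose $f\in\theta H^\infty$. Then $g=\theta_1k$ with $k\in H^\infty$. We show that this is impossible because $g$ satisfies
$$\log|g(0)|=\int\log|g|\,dm>-\infty. \tag{8}$$
For $\varepsilon>0$ the function $g+\varepsilon$ is in the disc algebra with $\operatorname{Re}(g+\varepsilon)\ge\varepsilon$ on $\overline{\mathbb D}$, so $\log|g+\varepsilon|$ is continuous on $\overline{\mathbb D}$ and harmonic in $\mathbb D$, and $\log|g(0)+\varepsilon|=\int\log|g+\varepsilon|\,dm$. As $\operatorname{Re}g\ge0$, $|g+\varepsilon|$ decreases to $|g|$ as $\varepsilon\downarrow0$, and monotone convergence gives the equality in (8). It is finite because $\operatorname{Re}g(0)>0$. Now Jensen's inequality $\log|k(0)|\le\int\log|k|\,dm$ and $|k|=|g|$ a.e. on $\mathbb T$ give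
$$\log|g(0)|=\log|\theta_1(0)|+\log|k(0)|\le-\mu(E)+\int\log|g|\,dm<\int\log|g|\,dm,$$
which contradicts (8). So $f\notin\theta H^\infty$. $\square$

**Lemma 11 (Lomonosov's lemma).** Let $\mathcal B\subset B(E)$ be a transitive unital algebra and let $C\ne0$ be a compact operator on $E$. Then there is $b\in\mathcal B$ such that $bC$ has eigenvalue $1$.

*Proof.* Scaling $C$ only rescales $b$, so let $\|C\|=1$. Choose $x_0$ with $\|Cx_0\|>1$ and let $D$ be the closed unit ball about $x_0$. As $\|x_0\|\ge\|Cx_0\|>1$, $0\notin D$. For $x\in D$, $\|Cx\|\ge\|Cx_0\|-1>0$, so the compact set $\overline{CD}$ does not contain $0$. For $y\in\overline{CD}$ the manifold $\mathcal By$ is invariant and contains $y\ne0$, so it is dense, and some $b\in\mathcal B$ satisfies $\|by-x_0\|<1$. By compactness there are $b_1,\dots,b_n\in\mathcal B$ such that for every $y\in\overline{CD}$ some $i$ has $\|b_iy-x_0\|<1$. Put $\alpha_i(y)=\max(0,1-\|b_iy-x_0\|)$; then $\sum_i\alpha_i>0$ on $\overline{CD}$. Define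
$$\Phi(x)=\frac{\sum_i\alpha_i(Cx)\,b_iCx}{\sum_i\alpha_i(Cx)},\qquad x\in D .$$
It is continuous, and $\Phi(x)$ is a convex combination of points $b_iCx$ that lie in $D$, so $\Phi(D)\subset D$. Its range lies in the closed convex hull of the compact set $\bigcup_ib_i\overline{CD}$, which is compact by Mazur's theorem. By Schauder's theorem $\Phi$ has a fixed point $x\in D$, and $x\ne0$. With $b=\sum_i\alpha_i(Cx)b_i\big/\sum_i\alpha_i(Cx)\in\mathcal B$ we have $bCx=x$. $\square$

**Lemma 12.** Let $\mathcal B\subset B(E)$ be a transitive unital algebra, $\dim E\ge2$, containing a nonzero compact operator. Then $\mathcal B/\operatorname{Rad}\mathcal B$ is not commutative.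

*Proof.* Suppose it is commutative. **Step 1: $\mathcal B$ itself is commutative.** The purpose is to convert "modulo the radical" into an identity. Let $c,d\in\mathcal B$ and let $C\in\mathcal B$ be compact. If $[c,d]C\ne0$, Lemma 11 applied to this compact operator gives $b\in\mathcal B$ such that $b[c,d]C$ has eigenvalue $1$. But $[c,d]\in\operatorname{Rad}\mathcal B$, so $b[c,d]C\in\operatorname{Rad}\mathcal B$ is quasinilpotent by Lemma 1(3), a contradiction. So $[c,d]C=0$ for all compact $C\in\mathcal B$. The ranges of the compact elements of $\mathcal B$ span a nonzero manifold, invariant because $bC$ is compact for $b\in\mathcal B$. By transitivity it is dense. Hence $[c,d]=0$.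

**Step 2: a commutative $\mathcal B$ cannot be transitive.** We produce a common eigenvector. Let $0\ne C\in\mathcal B$ be compact and $b\in\mathcal B$ such that $bC$ has eigenvalue $1$. The space $\ker(1-bC)$ is nonzero, finite-dimensional, and $\mathcal B$-invariant because $\mathcal B$ is commutative. So it equals $E$, and $E$ is finite-dimensional. A commuting family of matrices has a common eigenvector, which spans a line invariant under $\mathcal B$. This contradicts transitivity, as $\dim E\ge2$. $\square$

## 8. Assembly for the shift

*Proof of Theorem 2.* By the reduction in Section 5 we assume $I\in\mathcal G$, so (6) holds. Let $\mathcal C$ be any maximal chain in $\operatorname{Lat}\mathcal G$. By Lemma 2(2) it suffices to show that no gap has dimension at least $2$. Suppose $0\ne M\in\mathcal C$, $N=M_-$ and $E=M\ominus N$ has $\dim E\ge2$. By Lemma 2, $\rho(g)=P_Eg|_E$ is a homomorphism and $\rho(\mathcal G)$ is a unital transitive algebra on $E$. Since $S\in\mathcal G$, Beurling's theorem gives $M=\varphi H^2$ with $\varphi$ inner.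

**Case 1: $N=0$.** We show that $\rho(\mathcal G)$ is everything. Now $E=M$ and $\rho(\mathcal G)=\mathcal G|_M$. The unitary $h\mapsto\varphi h$ of $H^2$ onto $M$ carries $S$ to $S|_M\in\mathcal G|_M$. By Lemma 8, $\mathcal G|_M$ is strongly dense, hence WOT-dense, in $B(M)$. By Lemma 9, $\rho(\mathcal G)=B(M)$. By Lemma 1(2) all commutators of $B(M)$ lie in $\operatorname{Rad}B(M)$, which is $0$ by Section 2. So $B(M)$ is commutative, contradicting $\dim M=\infty$.

**Case 2: $N\ne0$.** We find a compact operator. Now $N=\psi H^2$ with $\psi=\varphi\theta$, where $\theta$ is inner and nonconstant because $N\ne M$. So $E=\varphi H^2\ominus\varphi\theta H^2=\varphi K_\theta$. On $M=\varphi H^2$ we have $P_E(\varphi h)=\varphi P_{K_\theta}h$ for $h\in H^2$. For $f\in H^\infty$ and $k\in K_\theta$,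
$$\rho(M_f)\varphi k=P_E(\varphi fk)=\varphi P_{K_\theta}(fk)=\varphi f(S_\theta)k. \tag{9}$$
Thus $\rho(M_f)$ is unitarily equivalent to $f(S_\theta)$. By Lemma 10 some $\rho(M_f)$ is compact and nonzero. So $\rho(\mathcal G)$ is a transitive unital algebra on $E$, $\dim E\ge2$, with a nonzero compact element, and $\rho(\mathcal G)/\operatorname{Rad}\rho(\mathcal G)$ is commutative by Lemma 1(2). This contradicts Lemma 12.

So every gap of $\mathcal C$ has dimension at most $1$, and $\mathcal C$ is a maximal chain of subspaces of $H$. $\blacksquare$

## 9. Infinite multiplicity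

The construction of Section 4 can be carried out with operator coefficients. As a result, Theorem 2 is false for a direct sum of infinitely many copies of $S$. For an operator $A$ on $\mathcal E$, $A^{(\infty)}$ denotes the direct sum of countably many copies of $A$.

**Theorem 3.** Let $\mathcal E\ne0$ be a separable Hilbert space and $\mathcal A\subset B(\mathcal E)$ a commutative WOT-closed algebra. There is a weakly closed algebra $\mathcal G$ on a separable space that contains (a unitary copy of) the infinite ampliation $\{A^{(\infty)}:A\in\mathcal A\}$, with $\mathcal G/\operatorname{Rad}\mathcal G$ commutative, which is not triangularizable. In particular (take $\mathcal E=H^2$ and $\mathcal A=\{M_f:f\in H^\infty\}=\{S\}'$), Theorem 2 fails if $S$ is replaced by the unilateral shift of infinite multiplicity.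

We recall the ultraweak topology on $B(L)$. Its continuous functionals are $b\mapsto\sum_i\langle b\xi_i,\eta_i\rangle$ with $\sum\|\xi_i\|^2,\sum\|\eta_i\|^2<\infty$, and they form a norm-closed subspace of the dual of $B(L)$. It is finer than WOT. For $b\in B(L)$ and $\xi=(\xi_i)$, $\eta=(\eta_i)$ in $L\otimes\ell^2$, $\langle(b\otimes1_{\ell^2})\xi,\eta\rangle=\sum_i\langle b\xi_i,\eta_i\rangle$. So WOT on $B(L)\otimes1_{\ell^2}$ is exactly the ultraweak topology of $B(L)$. This is why a factor $\ell^2$ appears below: with operator coefficients the map corresponding to $\pi$ is only seen to be ultraweakly continuous.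

*Proof.* Keep $K,F,T_w,\omega_n$ from Sections 3 and 4.

**Step 1: the operator-coefficient version of $\mathcal U$.** The purpose is to repeat Lemma 6 with $c_w\in B(\mathcal E)$. Let $\mathcal U_{\mathcal E}$ be the set of $u\in B(F\otimes\mathcal E)$ for which there are $c_w\in B(\mathcal E)$, $w\ne\emptyset$, with
$$\langle u(e_v\otimes h),e_x\otimes k\rangle=\frac{\omega_{|x|}}{\omega_{|v|}}\langle c_wh,k\rangle\ \text{ if }x=wv,\ w\ne\emptyset, \tag{10}$$
and $=0$ otherwise. As before, $\omega_{|w|}c_w$ is the corner of $u$ from $e_\emptyset\otimes\mathcal E$ to $e_w\otimes\mathcal E$. So $\|c_w\|\omega_{|w|}\le\|u\|$, and (10) amounts to linear conditions on $u$, each involving finitely many functionals $u\mapsto\langle u\xi,\eta\rangle$. Hence $\mathcal U_{\mathcal E}$ is a WOT-closed linear space. For $u,u'\in\mathcal U_{\mathcal E}$ we have $u'(e_v\otimes h)=\sum_{w_2}\frac{\omega_{|w_2v|}}{\omega_{|v|}}e_{w_2v}\otimes c'_{w_2}h$. Applying $u$ and pairing with $e_x\otimes k$ leaves a finite sum and shows that $uu'\in\mathcal U_{\mathcal E}$ with $c''_w=\sum_{w=w_1w_2}c_{w_1}c'_{w_2}$.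

The component of $u|_{F_m\otimes\mathcal E}$ with values in $F_{m+n}\otimes\mathcal E$ sends $\sum_ve_v\otimes h_v$ to $\frac{\omega_{n+m}}{\omega_m}\sum_{|w|=n,v}e_{wv}\otimes c_wh_v$. Since $\sum_{|w|=n}\omega_n^2\|c_wh\|^2\le\|u(e_\emptyset\otimes h)\|^2\le\|u\|^2\|h\|^2$, the square of the norm of the image is
$$\Big(\frac{\omega_{n+m}}{\omega_m}\Big)^2\sum_v\sum_{|w|=n}\|c_wh_v\|^2\le\big(4^{-nm}\|u\|\big)^2\sum_v\|h_v\|^2 .$$
So each such component has norm at most $4^{-nm}\|u\|$, and the rest of the proof of Lemma 6 gives (5) for $\mathcal U_{\mathcal E}$. In particular the elements of $\mathcal U_{\mathcal E}$ are quasinilpotent.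

**Step 2: the representation on $K\otimes\mathcal E$.** We repeat Lemma 7. By (2), $\pi_{\mathcal E}(u)=\sum_{w\ne\emptyset}T_w\otimes c_w$ converges absolutely, $\|\pi_{\mathcal E}(u)\|\le\frac12\|u\|$, and $\pi_{\mathcal E}$ is a homomorphism, as before. Fix $x,y\in K\otimes\mathcal E$. We claim that $u\mapsto\langle\pi_{\mathcal E}(u)x,y\rangle$ is ultraweakly continuous. Let $(\kappa_i)$ be an orthonormal basis of $K$ and write $x=\sum\kappa_i\otimes x_i$, $(T_w^*\otimes1)y=\sum\kappa_i\otimes y_i'$. Then $\langle(T_w\otimes c_w)x,y\rangle=\sum_i\langle c_wx_i,y_i'\rangle$, and $\langle c_wx_i,y'_i\rangle=\omega_{|w|}^{-1}\langle u(e_\emptyset\otimes x_i),e_w\otimes y_i'\rangle$. So each term is an ultraweakly continuous functional of $u$, of norm at most $\|T_w\|\omega_{|w|}^{-1}\|x\|\|y\|$. By (2) the series of these functionals converges in norm, so its sum is ultraweakly continuous.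

For $A\in B(\mathcal E)$, the operators $(1\otimes A)u$ and $u(1\otimes A)$ lie in $\mathcal U_{\mathcal E}$ with coefficients $Ac_w$ and $c_wA$. So $\pi_{\mathcal E}((1_F\otimes A)u)=(1_K\otimes A)\pi_{\mathcal E}(u)$ and $\pi_{\mathcal E}(u(1_F\otimes A))=\pi_{\mathcal E}(u)(1_K\otimes A)$.

**Step 3: the algebra.** We glue as in Section 4 and add the elements of $\mathcal A$. On $(K\otimes\mathcal E)\oplus(F\otimes\mathcal E\otimes\ell^2)$ let $\mathcal G$ be the set of all
$$\begin{pmatrix}1_K\otimes A+\pi_{\mathcal E}(u)&X\\0&(1_F\otimes A+u)\otimes1_{\ell^2}\end{pmatrix},\qquad A\in\mathcal A,\ u\in\mathcal U_{\mathcal E},\ X\in B(F\otimes\mathcal E\otimes\ell^2,K\otimes\mathcal E).$$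
In a product of the elements with data $(A,u)$ and $(A',u')$ the diagonal entries have data $AA'$ and $(1\otimes A)u'+u(1\otimes A')+uu'$, by the last formulas of Step 2. So $\mathcal G$ is an algebra. Taking $u=0$ and $X=0$ gives a copy of $\{A^{(\infty)}:A\in\mathcal A\}$, since the space is $\mathcal E$ tensored with the separable infinite-dimensional space $K\oplus(F\otimes\ell^2)$.

**Step 4: $\mathcal G$ is weakly closed.** Here the factor $\ell^2$ does its work. Let a net in $\mathcal G$ converge WOT. The lower-left entry of the limit is $0$. The $(2,2)$ entries lie in $B(F\otimes\mathcal E)\otimes1_{\ell^2}$, which is WOT-closed (its elements are the block matrices with equal diagonal blocks and zero off-diagonal blocks). So $1\otimes A_\alpha+u_\alpha\to b$ ultraweakly for some $b$. The compression of $u_\alpha$ to $F_0\otimes\mathcal E\cong\mathcal E$ is $0$, so compressing gives $A_\alpha\to A$ ultraweakly, and $A\in\mathcal A$. Then $1_F\otimes A_\alpha\to1_F\otimes A$ ultraweakly: a functional $\sum_i\langle(1_F\otimes A)\xi_i,\eta_i\rangle$ becomes, on expanding $\xi_i,\eta_i$ along the basis of $F$, an ultraweakly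 continuous functional of $A$. In the same way $1_K\otimes A_\alpha\to1_K\otimes A$ WOT. So $u_\alpha\to u:=b-1\otimes A$ ultraweakly, $u\in\mathcal U_{\mathcal E}$, and $1_K\otimes A_\alpha+\pi_{\mathcal E}(u_\alpha)\to1_K\otimes A+\pi_{\mathcal E}(u)$ WOT by Step 2. The limit lies in $\mathcal G$.

**Step 5: commutative modulo the radical.** We find a large ideal inside the radical. The operator $A$ is determined by the element of $\mathcal G$, as the compression of $1\otimes A+u$ to $F_0\otimes\mathcal E$, and the element is sent to $A$ by a homomorphism of $\mathcal G$ onto $\mathcal A$. Its kernel $\mathcal J$ consists of the elements with $A=0$. It is WOT-closed by Step 4 applied with $\{0\}$ in place of $\mathcal A$. For $g\in\mathcal J$ the diagonal entries $\pi_{\mathcal E}(u)$ and $u\otimes1$ are quasinilpotent, because $\|\pi_{\mathcal E}(u)^k\|\le\frac12\|u^k\|$. So $g$ is quasinilpotent and $\sum_{k\ge1}g^k\in\mathcal J$, as in Step 6 of Section 4. Hence $\mathcal J$ is an ideal of quasi-regular elements, $\mathcal J\subset\operatorname{Rad}\mathcal G$, and $\mathcal G/\operatorname{Rad}\mathcal G$ is a quotient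 of $\mathcal G/\mathcal J\cong\mathcal A$, hence commutative.

**Step 6: not triangularizable.** We show that $K\otimes\mathcal E$ is at the bottom of the lattice. Suppose $W\subset K\otimes\mathcal E$ is invariant under all $(1,1)$ entries. The operator $L_i\otimes c$ with $c\in B(\mathcal E)$ lies in $\mathcal U_{\mathcal E}$, and $\pi_{\mathcal E}(L_i\otimes c)=T_i\otimes c=\delta_ix_i\otimes c$. So $W$ is invariant under $aJ^{(p+1)}\otimes c$ for all $a\in A_p$, $p\ge1$ and $c\in B(\mathcal E)$. Since $J^{(p+1)}\otimes1\to1$ strongly (Lemma 5 and $\|J^{(p+1)}\|=1$), $W$ is invariant under $a\otimes c$ for all $a\in\bigcup A_n$ and $c\in B(\mathcal E)$. This family is selfadjoint, so $P_W$ commutes with it. As $P_W$ commutes with $1\otimes B(\mathcal E)$, it has the form $q\otimes1$; then $q$ commutes with $\bigcup A_n$ and is scalar by Lemma 3. So $W$ is $0$ or $K\otimes\mathcal E$.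

Now let $0\ne M\in\operatorname{Lat}\mathcal G$. If $M$ contains $k\oplus f$ with $f\ne0$, the elements with $A=0$, $u=0$ and $X$ of rank one show $M\supset K\otimes\mathcal E$; otherwise $M\subset K\otimes\mathcal E$ and $M=K\otimes\mathcal E$. A line in $K\otimes\mathcal E$, which has dimension greater than $1$, is not in $\operatorname{Lat}\mathcal G$ but is comparable with every member of $\operatorname{Lat}\mathcal G$. So no chain in $\operatorname{Lat}\mathcal G$ is a maximal chain of subspaces. $\blacksquare$

Nothing is claimed here about shifts of finite multiplicity $n\ge2$.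

## 10. Model spaces, the backward shift, and the lower triangular operators

Case 2 of Section 8 used only the compact operator in the gap. Isolating it gives the following.

**Theorem 4.** Let $\mathcal G$ be a unital algebra of operators with $\mathcal G/\operatorname{Rad}\mathcal G$ commutative. Suppose that, for all $N\subset M$ in $\operatorname{Lat}\mathcal G$ with $\dim(M\ominus N)\ge2$ and no element of $\operatorname{Lat}\mathcal G$ strictly between, the compression of $\mathcal G$ to $M\ominus N$ contains a nonzero compact operator. Then every maximal chain in $\operatorname{Lat}\mathcal G$ is a maximal chain of subspaces. In particular this holds for every weakly closed $\mathcal G\subset B(K_\theta)$ with $S_\theta\in\mathcal G$ ($\theta$ nonconstant inner) and $\mathcal G/\operatorname{Rad}\mathcal G$ commutative. Theorem 2 also holds with $S^*$ in place of $S$.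

*Proof.* **Step 1: the general statement.** We show that no gap is large. Suppose a maximal chain in $\operatorname{Lat}\mathcal G$ has a gap $E=M\ominus M_-$ with $\dim E\ge2$. By Lemma 2, nothing in $\operatorname{Lat}\mathcal G$ lies strictly between $M_-$ and $M$, and $\rho(\mathcal G)$ is unital and transitive on $E$. It contains a nonzero compact operator by hypothesis, and it is commutative modulo its radical by Lemma 1(2). This contradicts Lemma 12. So all gaps have dimension at most $1$, and Lemma 2(2) applies.

**Step 2: algebras containing $S_\theta$.** We verify the hypothesis. As in Section 5 we may assume $I\in\mathcal G$. For polynomials, $p(S_\theta)$ as defined by compression is $p$ evaluated at $S_\theta$, because $\theta H^2$ is $S$-invariant: if $h\in H^2$, then $P_{K_\theta}zh=P_{K_\theta}zP_{K_\theta}h$. Compressing $M_{p_n}\to M_f$ to $K_\theta$ shows $f(S_\theta)\in\mathcal G$ for all $f\in H^\infty$. If $L\subset K_\theta$ is $S_\theta$-invariant, then $zl\in S_\theta l+\theta H^2\subset L\oplus\theta H^2$ for $l\in L$, so $L\oplus\theta H^2$ is $S$-invariant, and $L=\varphi H^2\ominus\theta H^2$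 with $\varphi$ inner and $\theta\in\varphi H^2$. So for $N\subset M$ in $\operatorname{Lat}\mathcal G$ with $\dim(M\ominus N)\ge2$ we have $M\ominus N=\varphi H^2\ominus\psi H^2=\varphi K_{\psi/\varphi}$, with $\psi/\varphi$ inner and nonconstant. The compression of $f(S_\theta)$ to this space is the compression of $M_f$, which by the computation (9) is unitarily equivalent to $f(S_{\psi/\varphi})$. By Lemma 10 some choice of $f$ makes it compact and nonzero.

**Step 3: the backward shift.** We pass to adjoints. If $S^*\in\mathcal G$, then $\mathcal G^*=\{g^*:g\in\mathcal G\}$ contains $S$. The adjoint is WOT continuous, so $\mathcal G^*$ is weakly closed. It reverses products and preserves quasi-regularity and ideals, so $\operatorname{Rad}\mathcal G^*=(\operatorname{Rad}\mathcal G)^*$ and $\mathcal G^*$ is commutative modulo its radical. Orthocomplementation $M\mapsto M^\perp$ carries $\operatorname{Lat}\mathcal G$ onto $\operatorname{Lat}\mathcal G^*$, chains to chains, and maximal chains to maximal chains, both in the lattice and among all subspaces. So Theorem 2 for $\mathcal G^*$ gives the statement for $\mathcal G$.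 $\blacksquare$

Finally, the converse of Theorem 2 fails. For matrices there is a converse: in an algebra of upper triangular $n\times n$ matrices the strictly triangular members form an ideal of nilpotents, so they lie in the radical, and the quotient by them embeds in the diagonal matrices. In infinite dimensions, let $\mathcal G$ be the algebra of all operators on $H^2$ leaving every $z^nH^2$, $n\ge0$, invariant, that is, all lower triangular matrices. It is weakly closed and contains $S$. It is triangularizable by the chain $\{z^nH^2\}\cup\{0\}$. To see that this chain is maximal, let $W\ne0$ be comparable with all $z^nH^2$. Since $\bigcap z^nH^2=0$, there is a largest $n$ with $W\subset z^nH^2$. Then $W\not\subset z^{n+1}H^2$, so $z^{n+1}H^2\subsetneq W\subset z^nH^2$, and as the two outer spaces differ by one dimension, $W=z^nH^2$.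

Now let $D=\operatorname{diag}(1,0,1,0,\dots)\in\mathcal G$, with diagonal entries $d_n$. Then
$$[D,S]e_n=(d_{n+1}-d_n)e_{n+1}=\pm Se_n ,$$
so $[D,S]$ is an isometry and is not quasinilpotent. By Lemma 1(3), $[D,S]\notin\operatorname{Rad}\mathcal G$, and $\mathcal G/\operatorname{Rad}\mathcal G$ is not commutative, although $\mathcal G$ is weakly closed, contains the shift and is triangularizable.
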